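\title{The Lipschitz free $p$-space over the real line embeds in $\ell_p$}

\begin{abstract}
For $0<p<1$ we prove that the Lipschitz free $p$-space $\mathcal F_p(\mathbb R)$ is isomorphic to a subspace of $\ell_p$, but not to a complemented one. The embedding result holds for every subset of the line, with distortion depending only on $p$. For the line with the $p$-metric $|x-y|^\alpha$ we compute the quasi-norm of the free space, up to constants, as a double integral when $\alpha<1/p$, and we determine for which $\alpha\le 1/p$ the free space embeds in $\ell_p$. The proof represents the free space by step functions and decomposes a step function by a nonlinear dyadic approximation whose errors are controlled by linear data.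
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $0<p\le1$. A \emph{$p$-metric space} is a set $\mathcal M$ with a function $d$ that satisfies the axioms of a metric, except that the triangle inequality is replaced by $d(x,z)^p\le d(x,y)^p+d(y,z)^p$. A \emph{$p$-Banach space} is a quasi-normed space $X$ with $\|x+y\|^p\le\|x\|^p+\|y\|^p$ that is complete for the metric $\|x-y\|^p$. Since $(s+t)^p\le s^p+t^p$ for $s,t\ge0$, metric spaces are $p$-metric spaces, and Banach spaces, $\ell_p$ and $L_p(\mu)$ are $p$-Banach spaces. The scalar field, real or complex, plays no role below.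

Let $\mathcal M$ be a $p$-metric space with base point $0$. The \emph{Lipschitz free $p$-space} $\mathcal F_p(\mathcal M)$ is the unique $p$-Banach space that comes with an isometric embedding $\delta=\delta_{\mathcal M}\colon\mathcal M\to\mathcal F_p(\mathcal M)$, $\delta(0)=0$, and has the following universal property: for every $p$-Banach space $X$ and every Lipschitz map $F\colon\mathcal M\to X$ with $F(0)=0$ there is a unique bounded linear map $T_F\colon\mathcal F_p(\mathcal M)\to X$ with $T_F\circ\delta=F$, and $\|T_F\|=\operatorname{Lip}(F)$. The line $\mathbb R$ carries its usual metric and the base point $0$. The following question comes from \cite{structure}.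

\medskip
\noindent\textbf{Question.} \emph{Let $0<p<1$. Is $\mathcal F_p(\mathbb R)$ isomorphic to a subspace of $\ell_p$?}
\medskip

For $p=1$ the picture is simple. The map $\delta(b)-\delta(a)\mapsto\chi_{[a,b)}$ identifies $\mathcal F_1(\mathbb R)$ with $L_1(\mathbb R)$ (Proposition~\ref{prop:endpoint}), and $L_1(\mathbb R)$ does not embed in $\ell_1$ (Section~\ref{sec:compl}). For $p<1$ long steps become cheap compared with short ones: the sum of the $N$ unit steps $\delta(k+1)-\delta(k)$, $0\le k<N$, is $\delta(N)$ and has quasi-norm $N$, whereas $N$ unit vectors of $\ell_p$ add up to a vector of quasi-norm $N^{1/p}$. It is known that $\mathcal F_p(\mathbb Z)$ is not isomorphic to $\ell_p$ when $p<1$.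

One might guess a negative answer by passing to Banach envelopes. The \emph{Banach envelope} of a quasi-Banach space $X$ is a Banach space $\widehat X$ with a linear map $j\colon X\to\widehat X$ of norm at most one and dense range such that every bounded operator $V$ from $X$ to a Banach space factors as $V=Rj$ with $\|R\|\le\|V\|$. The envelope of $\ell_p$ is $\ell_1$ and that of $\mathcal F_p(\mathbb R)$ is $L_1(\mathbb R)$ (Lemma~\ref{lem:envelope}), so the obstruction for $p=1$ seems to persist. It persists only for complemented embeddings: an embedding $X\to\ell_p$ induces a bounded operator $\widehat X\to\ell_1$, and nothing forces that operator to be bounded below. Indeed, it is known that for $0<p<1$ some subspace of $\ell_p$ has Banach envelope isomorphic to $L_1$. (Neither of the two known facts just quoted is used in this paper.) The answer to the question is yes.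

\begin{theorem}\label{thm:main}
Let $0<p<1$. There is a bounded linear operator $T\colon\mathcal F_p(\mathbb R)\to\ell_p$ with $\|z\|^p\le3\|Tz\|^p$ for all $z$. Hence $\mathcal F_p(\mathbb R)$ is isomorphic to a subspace of $\ell_p$.
\end{theorem}

The usual metric is the critical member of a family. For $0<\alpha\le1/p$ let $\mathbb R_\alpha=(\mathbb R,|x-y|^\alpha)$; this is a $p$-metric space because $\alpha p\le1$. The \emph{distortion} of an isomorphic embedding $S$ is $\|S\|\,\|S^{-1}\|$, with $S^{-1}$ defined on the range of $S$, and $L_p$ stands for $L_p[0,1]$.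

\begin{theorem}\label{thm:ext}
Let $0<p<1$.
\begin{enumerate}
\item[(a)] For every $M\subset\mathbb R$, with the usual metric and any base point, $\mathcal F_p(M)$ embeds isomorphically in $\ell_p$ with distortion bounded by a constant depending only on $p$.
\item[(b)] $\mathcal F_p(\mathbb R)$ is not isomorphic to a complemented subspace of $\ell_p$; in particular, it is not isomorphic to $\ell_p$.
\item[(c)] If $0<\alpha<1/p$, then for every step function $f=\sum_jc_j\chi_{[a_j,b_j)}$, with $\Phi f=\sum_jc_j(\delta(b_j)-\delta(a_j))$,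
\[
\frac16\,\|\Phi f\|^p_{\mathcal F_p(\mathbb R_\alpha)}\le\iint_{\mathbb R^2}\frac{|f(x)-f(y)|^p}{|x-y|^{2-\alpha p}}\,dx\,dy\le\frac{4}{\alpha p(1-\alpha p)}\,\|\Phi f\|^p_{\mathcal F_p(\mathbb R_\alpha)}.
\]
\item[(d)] If $0<\alpha<1$, then $\mathcal F_p(\mathbb R_\alpha)$ is isomorphic to $\ell_p$. If $\alpha=1$, it embeds in $\ell_p$, but never as a complemented subspace. If $1<\alpha\le1/p$, every bounded operator from $\mathcal F_p(\mathbb R_\alpha)$ to $\ell_p$ is zero. For all $0<\alpha\le1/p$, the space $\mathcal F_p(\mathbb R_\alpha)$ embeds isomorphically in $L_p$.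
\end{enumerate}
\end{theorem}

An operator defined on a free space is easy to bound from above, since the universal property reduces this to one interval at a time. The difficulty is the lower bound, which asks for a cheap decomposition of an arbitrary step function $f$ into multiples of intervals. For $\alpha<1$ the Haar expansion provides it (Section~\ref{sec:haar}); at $\alpha=1$ it fails, because averages over long intervals are too expensive. The remedy is to approximate $f$ on each dyadic interval by one of its own values, chosen nonlinearly, and to notice that the error of this choice is controlled by the differences $f(x)-f(y)$, which are linear in $f$. This gives (c) in Section~\ref{sec:modes}. To land in $\ell_p$ rather than $L_p$, Section~\ref{sec:main} replaces the values $f(x)$ by averages over intervals much shorter than the current scale. Section~\ref{sec:rest} proves (a), (b) and the rest of (d).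

\section{The step function model}\label{sec:model}

In this section $0<p\le1$ and $0<\alpha\le1/p$, and we put $\beta=\alpha p\in(0,1]$. An \emph{interval} is a set $K=[a,b)$ with $a<b$ real, and $|K|=b-a$. Let $\mathcal S$ be the linear span of the indicators of intervals, and $\mathcal S_{\mathrm{dy}}$ the span of those with dyadic rational endpoints. We write $\|\cdot\|_p$ for the quasi-norm of $L_p(\mathbb R)$. Put $e_x=\chi_{[0,x)}$ for $x\ge0$ and $e_x=-\chi_{[x,0)}$ for $x<0$. Then $e_0=0$ and $e_b-e_a=\chi_{[a,b)}$ for $a<b$, so the functions $e_x$, $x\ne0$, span $\mathcal S$. They are linearly independent, because $\sum_xc_xe_x$ jumps by $-c_x$ at each point $x\neq0$. Let $\Phi\colon\mathcal S\to\mathcal F_p(\mathbb R_\alpha)$ be the linear map with $\Phi e_x=\delta(x)$. Then $\Phi\chi_{[a,b)}=\delta(b)-\delta(a)$, so $\Phi$ is the map of Theorem~\ref{thm:ext}(c), and $\|\Phi\chi_K\|=|K|^\alpha$ because $\delta$ is isometric. For finite sums over arbitrary, possibly overlapping, intervals it follows that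
\begin{equation}\label{eq:cost}
\Big\|\Phi\sum_jc_j\chi_{K_j}\Big\|^p\le\sum_j|c_j|^p|K_j|^\beta .
\end{equation}
We call the right-hand side the \emph{cost} of the decomposition.

For $i\in\mathbb Z$ let $\mathcal D_i=\{[k2^{-i},(k+1)2^{-i}):k\in\mathbb Z\}$ and $\mathcal D=\bigcup_i\mathcal D_i$. We write $a_J=a_J(f)=|J|^{-1}\int_Jf$ and $E_lf=\sum_{J\in\mathcal D_l}a_J\chi_J$. If $g\in\mathcal S$ is constant on each interval of $\mathcal D_i$, then \eqref{eq:cost} and $|I|^\beta=2^{i(1-\beta)}|I|$ for $I\in\mathcal D_i$ give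
\begin{equation}\label{eq:level}
\|\Phi g\|^p\le2^{i(1-\beta)}\|g\|_p^p .
\end{equation}
Given an interval $K=[a,b)$, call $I\in\mathcal D_i$ a \emph{boundary interval} of $K$ if $I$ meets $K$ and $I\not\subset K$. Such an $I$ contains $a$ or $b$ in its interior, so each $\mathcal D_i$ contains at most two boundary intervals of $K$; on every other $I\in\mathcal D_i$ the function $\chi_K$ is constant.

\begin{lemma}\label{lem:lift}
\begin{enumerate}
\item[(i)] $\Phi(\mathcal S_{\mathrm{dy}})$ is dense in $\mathcal F_p(\mathbb R_\alpha)$.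
\item[(ii)] Let $X$ be a $p$-Banach space and $\Lambda\colon\mathcal S\to X$ a linear map with $\|\Lambda\chi_K\|\le C|K|^\alpha$ for every interval $K$. Then there is a linear operator $T\colon\mathcal F_p(\mathbb R_\alpha)\to X$ with $T\Phi=\Lambda$ and $\|T\|\le C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $Y$ be the closed linear span of $\delta(\mathbb R)$ and $q$ the quotient map onto the $p$-Banach space $\mathcal F_p(\mathbb R_\alpha)/Y$. Both $q$ and $0$ extend the zero map, so $q=0$ by uniqueness, and $Y$ is the whole space. Since $\delta$ is continuous, the vectors $\delta(x)=\Phi e_x$ with $x$ dyadic also have dense span.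

(ii) The map $F(x)=\Lambda e_x$ satisfies $F(0)=0$ and $\|F(b)-F(a)\|=\|\Lambda\chi_{[a,b)}\|\le C(b-a)^\alpha$. Take $T=T_F$; then $T\Phi e_x=\Lambda e_x$ for all $x$.
\end{proof}

In the applications $\Lambda$ is first defined as a linear map into sequences or measurable functions; the bound on indicators shows that it takes values in $X$.

\begin{remark}\label{rem:inf}
The quasi-norm measures exactly the cheapest decomposition: $\|\Phi f\|=N(f)$, where $N(f)^p$ is the infimum of the costs of all decompositions of $f\in\mathcal S$. Indeed, $\|\Phi f\|\le N(f)$ by \eqref{eq:cost}. Conversely, $N$ is homogeneous, $N^p$ is subadditive and $N(\chi_K)\le|K|^\alpha$, so Lemma~\ref{lem:lift}(ii), applied to the canonical map from $\mathcal S$ to the completion of $\mathcal S/\{N=0\}$, gives $N(f)\le\|\Phi f\|$.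
\end{remark}

When $\beta=1$, cutting an interval into pieces does not change the cost, and disjoint decompositions are optimal.

\begin{proposition}\label{prop:endpoint}
Let $0<p\le1$. Then $\Phi f\mapsto f$ extends to an isometry of $\mathcal F_p(\mathbb R_{1/p})$ onto $L_p(\mathbb R)$.
\end{proposition}

\begin{proof}
Since $\|\chi_K\|_p=|K|^{1/p}$, Lemma~\ref{lem:lift}(ii) gives an operator $T$ with $T\Phi f=f$ and $\|f\|_p\le\|\Phi f\|$. Writing $f=\sum_jc_j\chi_{K_j}$ with disjoint $K_j$, we get $\|\Phi f\|^p\le\sum_j|c_j|^p|K_j|=\|f\|_p^p$ from \eqref{eq:cost}. So $T$ is isometric on the dense subspace $\Phi(\mathcal S)$, hence everywhere, and its range is closed and contains the dense subspace $\mathcal S$.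
\end{proof}

\begin{lemma}\label{lem:envelope}
Let $0<p\le1$.
\begin{enumerate}
\item[(i)] There is an operator $j\colon\mathcal F_p(\mathbb R)\to L_1(\mathbb R)$ with $j\Phi f=f$, $\|j\|\le1$ and dense range. Every bounded operator $V$ from $\mathcal F_p(\mathbb R)$ to a Banach space $Y$ factors as $V=Rj$ with $\|R\|\le\|V\|$.
\item[(ii)] Every bounded operator $U$ from $\ell_p$ to a Banach space $Y$ factors as $U=W\kappa$ with $\|W\|\le\|U\|$, where $\kappa\colon\ell_p\to\ell_1$ is the inclusion.
\end{enumerate}
\end{lemma}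

\begin{proof}
(i) The existence of $j$ follows from Lemma~\ref{lem:lift}(ii) and $\|\chi_K\|_1=|K|$; its range contains $\mathcal S$. If $f=\sum_kc_k\chi_{K_k}$ with disjoint $K_k$, the triangle inequality in $Y$ gives $\|V\Phi f\|\le\sum_k|c_k|\,\|V\|\,|K_k|=\|V\|\,\|f\|_1$. So $f\mapsto V\Phi f$ extends to $R\colon L_1(\mathbb R)\to Y$ with $\|R\|\le\|V\|$, and $Rj=V$ on the dense subspace $\Phi(\mathcal S)$.

(ii) For finitely supported $x$ and the unit vectors $u_k$ we have $\|Ux\|\le\sum_k|x_k|\,\|Uu_k\|\le\|U\|\,\|x\|_{\ell_1}$. Extend to $W$ on $\ell_1$ by density. The operators $W\kappa$ and $U$ are bounded on $\ell_p$ and agree on finitely supported sequences.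
\end{proof}

Part (i) has two consequences that guide the construction: $\|f\|_1\le\|\Phi f\|_{\mathcal F_p(\mathbb R)}$, and, since $L_1(\mathbb R)^*=L_\infty(\mathbb R)$, every bounded functional on $\mathcal F_p(\mathbb R)$ has the form $\Phi f\mapsto\int fg$ with $g$ bounded.

\section{Haar coefficients: the case $\alpha<1$ and the failure at $\alpha=1$}\label{sec:haar}

From now on $0<p<1$. For $I\in\mathcal D$ with left half $I_-$ and right half $I_+$ put
\[
h_I=\chi_{I_+}-\chi_{I_-},\qquad d_I(f)=\tfrac12\,(a_{I_+}-a_{I_-})=|I|^{-1}\int fh_I .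
\]
The Haar functions are orthogonal and $\int h_I^2=|I|$, so $d_{I'}(h_I)$ is $1$ if $I=I'$ and $0$ otherwise.

\begin{proposition}\label{prop:haar}
If $0<\alpha<1$, then $\Phi f\mapsto(|I|^\alpha d_I(f))_{I\in\mathcal D}$ extends to an isomorphism of $\mathcal F_p(\mathbb R_\alpha)$ onto $\ell_p(\mathcal D)$.
\end{proposition}

\begin{proof}
\emph{The coefficient operator.} Let $f=\chi_K$. Then $d_I(f)\neq0$ only for boundary intervals $I$ of $K$, at most two per level, and $|d_I(f)|\le\min(1,|K|/|I|)$. Summing two geometric series,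
\[
\sum_I|I|^{\alpha p}|d_I(f)|^p\le\sum_{2^{-i}\le|K|}2\cdot2^{-i\alpha p}+\sum_{2^{i}<1/|K|}2|K|^p2^{i(1-\alpha)p}\le\Big(\frac{2}{1-2^{-\alpha p}}+\frac{2}{1-2^{-(1-\alpha)p}}\Big)|K|^{\alpha p}.
\]
The second series converges because $\alpha<1$. Lemma~\ref{lem:lift}(ii) gives a bounded operator $H$ with $H\Phi f=(|I|^\alpha d_I(f))_I$.

\emph{The inverse.} By \eqref{eq:cost}, $\|\Phi h_I\|^p\le2|I|^{\alpha p}$. So, with $u_I$ the unit vectors of $\ell_p(\mathcal D)$, the formula $Uu_I=|I|^{-\alpha}\Phi h_I$ gives $\|Ux\|^p\le2\|x\|^p$ for finitely supported $x$, and $U$ extends to a bounded operator. Biorthogonality gives $HUu_I=u_I$, so $HU=\mathrm{Id}$.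

Let $J\in\mathcal D$ and let $J=J_0\subset J_1\subset\cdots$ be its dyadic ancestors, $|J_m|=2^m|J|$. If $I\subset J$ or $I\cap J=\emptyset$, then $d_I(\chi_J)=0$. For $m\ge1$, whichever half of $J_m$ the interval $J_{m-1}$ is,
\[
d_{J_m}(\chi_J)\,h_{J_m}=2^{-m}\big(2\chi_{J_{m-1}}-\chi_{J_m}\big)=2^{-(m-1)}\chi_{J_{m-1}}-2^{-m}\chi_{J_m}.
\]
Therefore $UH\Phi\chi_J=\lim_m\Phi(\chi_J-2^{-m}\chi_{J_m})$, and $\|2^{-m}\Phi\chi_{J_m}\|=|J|^\alpha2^{-m(1-\alpha)}\to0$, again because $\alpha<1$. The functions $\chi_J$, $J\in\mathcal D$, span $\mathcal S_{\mathrm{dy}}$, so $UH=\mathrm{Id}$ by Lemma~\ref{lem:lift}(i).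
\end{proof}

\begin{example}\label{ex:haarfails}
Let $\alpha=1$ and $f=\chi_{[0,1)}$, so $\|\Phi f\|=1$. With $I_m=[0,2^m)$ we have $|I_m|\,|d_{I_m}(f)|=1$ for every $m\ge1$, so the coefficient sequence is not in $\ell_p$. In terms of the approximants $E_{-m}f=2^{-m}\chi_{I_m}$: the quasi-norm $\|\Phi E_{-m}f\|=1$ does not tend to zero, and each increment $E_{-m+1}f-E_{-m}f=-2^{-m}h_{I_m}$ has $L_1$ norm $1$, so its image under $\Phi$ has quasi-norm at least $1$. Averaging preserves $\int f$, which is a bounded functional on $\mathcal F_p(\mathbb R)$, and so carries the whole mass of $f$ through infinitely many scales.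
\end{example}

\section{Approximation by $p$-modes and the integral formula}\label{sec:modes}

Let $0<\alpha\le1/p$ and $\beta=\alpha p$. On $[0,2^m)$ the right constant approximation of $\chi_{[0,1)}$ is $0$, the value taken most often. For $g\in\mathcal S$ and an interval $I$, a \emph{$p$-mode} of $g$ on $I$ is a number $c$ that minimizes $\int_I|g-c|^p$ among the finitely many values of $g$ on $I$. (As $p\to0$ the integral tends to the measure of $\{x\in I:g(x)\ne c\}$, whence the name.)

\begin{example}\label{ex:modes}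
Let $\alpha=1$, $t>0$ and $f=\chi_{[0,4)}+t\chi_{[0,1)}$. Let $S_i$ equal a $p$-mode of $f$ on each $I\in\mathcal D_i$. Then $S_0=f$. On $[0,2)$ the values $1$ and $1+t$ tie; choosing $1$ gives $S_{-1}=\chi_{[0,4)}$. On $[0,4)$ the values $1$ and $1+t$ give the errors $t^p$ and $3t^p$, so $S_{-2}=\chi_{[0,4)}$. On $[0,8)$ the values $0$, $1$, $1+t$ give the errors $(1+t)^p+3$, $\ t^p+4$, $\ 3t^p+4(1+t)^p$, of which the first is the smallest, so $S_{-3}=0$. Telescoping,
\[
f=(S_{-2}-S_{-3})+(S_{-1}-S_{-2})+(S_0-S_{-1})=\chi_{[0,4)}+0+t\chi_{[0,1)},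
\]
at cost $4^p+t^p\le2^{1-p}(4+t)^p=2^{1-p}\|f\|_1^p\le2^{1-p}\|\Phi f\|^p$. The procedure stops after finitely many scales and finds a nearly optimal decomposition. The other choice at the tie gives $\chi_{[0,4)}+t\chi_{[0,2)}-t\chi_{[1,2)}$, at most three times as expensive.
\end{example}

The map $g\mapsto c$ is not linear, so modes cannot serve as coordinates of an operator. Part (i) of the next lemma circumvents this; part (ii) makes the procedure stop.

\begin{lemma}\label{lem:mode}
Let $c$ be a $p$-mode of $g\in\mathcal S$ on an interval $I$.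
\begin{enumerate}
\item[(i)] $\displaystyle\int_I|g-c|^p\le|I|^{-1}\iint_{I\times I}|g(x)-g(y)|^p\,dx\,dy$.
\item[(ii)] If $g\ne0$ on a subset of $I$ of measure $\theta|I|$ with $\theta<\frac12$, and $g=0$ on the rest of $I$, then $c=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For every $y\in I$ we have $\int_I|g-c|^p\le\int_I|g(x)-g(y)|^p\,dx$; average over $y$.

(ii) The number $0$ is a value of $g$ on $I$. For $c'\neq0$ we have $|g-c'|^p=|c'|^p$ where $g=0$, and $|g-c'|^p\ge|g|^p-|c'|^p$ elsewhere. So $\int_I|g-c'|^p\ge\int_I|g|^p+(1-2\theta)|I|\,|c'|^p>\int_I|g-0|^p$.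
\end{proof}

In view of (i) and of the weight in \eqref{eq:level}, define the \emph{oscillation of $g\in\mathcal S$ at level $i$} by
\[
\Omega_i(g)=2^{i(2-\beta)}\sum_{I\in\mathcal D_i}\iint_{I\times I}|g(x)-g(y)|^p\,dx\,dy .
\]
If $S=\sum_{I\in\mathcal D_i}c_I\chi_I$ with $c_I$ a $p$-mode of $g$ on $I$, then Lemma~\ref{lem:mode}(i) says
\begin{equation}\label{eq:osc}
2^{i(1-\beta)}\|g-S\|_p^p\le\Omega_i(g).
\end{equation}
The next lemma contains both lower bounds of the paper. It allows the approximated function to change with the level, a freedom needed only in Section~\ref{sec:main}.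

\begin{lemma}\label{lem:telescope}
Let $f\in\mathcal S_{\mathrm{dy}}$ and let $f_i\in\mathcal S$, $i\in\mathbb Z$, all vanish outside one bounded interval $K_0$ and satisfy $f_i=f$ for all large $i$. Then
\[
\|\Phi f\|^p\le(1+2^{1-\beta})\sum_{i\in\mathbb Z}\Omega_i(f_i)+2^{1-\beta}\sum_{i\in\mathbb Z}2^{i(1-\beta)}\|f_{i+1}-f_i\|_p^p .
\]
\end{lemma}

\begin{proof}
Let $S_i=\sum_{I\in\mathcal D_i}c_I\chi_I$ with $c_I$ a $p$-mode of $f_i$ on $I$. If $I$ misses $K_0$, then $c_I=0$, so $S_i\in\mathcal S$. For large $i$ the function $f_i=f$ is constant on each $I\in\mathcal D_i$, because $f\in\mathcal S_{\mathrm{dy}}$; hence $S_i=f$. If $2^{-i}>2|K_0|$, then $S_i=0$ by Lemma~\ref{lem:mode}(ii). So $f=\sum_i(S_{i+1}-S_i)$ is a finite sum. The function $S_{i+1}-S_i$ is constant on the intervals of $\mathcal D_{i+1}$, so \eqref{eq:level} and \eqref{eq:osc} give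
\begin{align*}
\|\Phi(S_{i+1}-S_i)\|^p&\le2^{(i+1)(1-\beta)}\big(\|S_{i+1}-f_{i+1}\|_p^p+\|f_{i+1}-f_i\|_p^p+\|f_i-S_i\|_p^p\big)\\
&\le\Omega_{i+1}(f_{i+1})+2^{1-\beta}\,2^{i(1-\beta)}\|f_{i+1}-f_i\|_p^p+2^{1-\beta}\,\Omega_i(f_i).
\end{align*}
Sum over $i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(c)]
Here $0<\beta<1$. Let $d\mu=|x-y|^{\beta-2}\,dx\,dy$ on $\mathbb R^2$ and $\Lambda f(x,y)=f(x)-f(y)$, so that the double integral is $G(f)=\|\Lambda f\|_{L_p(\mu)}^p$.

\emph{Upper estimate.} Let $|K|=k$. For $h>0$ the set of $x$ with $\chi_K(x+h)\neq\chi_K(x)$ has measure $2\min(h,k)$. Substituting $y=x\pm h$,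
\[
G(\chi_K)=4\int_0^kh^{\beta-1}\,dh+4k\int_k^\infty h^{\beta-2}\,dh=4\Big(\frac{k^\beta}{\beta}+\frac{k^\beta}{1-\beta}\Big)=\frac{4k^\beta}{\beta(1-\beta)}.
\]
(For $\beta=1$ the second integral diverges, which is why $\alpha=1/p$ is excluded.) Lemma~\ref{lem:lift}(ii) gives an operator $D\colon\mathcal F_p(\mathbb R_\alpha)\to L_p(\mu)$ with $D\Phi=\Lambda$ and $\|D\|^p\le\frac{4}{\beta(1-\beta)}$.

\emph{Lower estimate.} Let $f\in\mathcal S_{\mathrm{dy}}$. Lemma~\ref{lem:telescope} with $f_i=f$ gives $\|\Phi f\|^p\le3\sum_i\Omega_i(f)$, and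
\[
\sum_i\Omega_i(f)=\iint_{\mathbb R^2}|f(x)-f(y)|^p\,w(x,y)\,dx\,dy,
\]
where $w(x,y)$ is the sum of $2^{i(2-\beta)}$ over those $i$ for which $x$ and $y$ lie in the same interval of $\mathcal D_i$. For $x\ne y$ such $i$ satisfy $2^i<|x-y|^{-1}$, and the ratio $2^{-(2-\beta)}$ of the geometric series is less than $\frac12$, so $w(x,y)\le2|x-y|^{\beta-2}$. Thus $\|z\|^p\le6\|Dz\|^p$ for $z\in\Phi(\mathcal S_{\mathrm{dy}})$. Both sides are continuous in $z$, so by Lemma~\ref{lem:lift}(i) the inequality holds for all $z\in\mathcal F_p(\mathbb R_\alpha)$, in particular for $z=\Phi f$ with $f\in\mathcal S$.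
\end{proof}

\section{Discretization: proof of Theorem~\ref{thm:main}}\label{sec:main}

Now $\alpha=1$ and $\beta=p$. The operator $D$ embeds $\mathcal F_p(\mathbb R)$ in $L_p(\mu)$, but we cannot pass on to $\ell_p$ by an operator on $L_p(\mu)$, since all of them vanish (Section~\ref{sec:class}). The coordinates of $T$ are bounded functionals, hence integrals of $f$ against bounded functions; point values have to be replaced by averages. So at level $i$ we take $f_i=E_{l_i}f$ for some $l_i\ge i$. Each $I\in\mathcal D_i$ is then the union of $n_i=2^{l_i-i}$ intervals $J\in\mathcal D_{l_i}$, each of length $|I|/n_i$, and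
\begin{equation}\label{eq:A}
\mathcal A_i(f):=\Omega_i(E_{l_i}f)=\sum_{I\in\mathcal D_i}|I|^p\,n_i^{-2}\sum_{\substack{J,J'\in\mathcal D_{l_i}\\J,J'\subset I}}|a_J-a_{J'}|^p
\end{equation}
is a sum of $p$-th powers of countably many linear functionals of $f$.

How large must $n_i$ be? Test on $K=[0,\varepsilon)$ with $\varepsilon\le\lambda=2^{-l_i}$. Then $E_{l_i}\chi_K=(\varepsilon/\lambda)\chi_{[0,\lambda)}$, only the $2(n_i-1)$ ordered pairs with exactly one of $J,J'$ equal to $[0,\lambda)$ contribute, and since $|I|/\lambda=n_i$,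
\[
\mathcal A_i(\chi_K)=2(1-n_i^{-1})\,n_i^{p-1}\,\varepsilon^p .
\]
With $n_i=2$ at all levels, the differences $a_J-a_{J'}$ are $0$ or $\pm2d_I$ and we are back at Example~\ref{ex:haarfails}. The computation leads us to require $\sum_in_i^{p-1}<\infty$, which is possible precisely because $p<1$. A convenient choice is
\[
l_i=\max(2i,0)=i+|i|,\qquad n_i=2^{|i|}.
\]
The middle term of Lemma~\ref{lem:telescope} vanishes for $i<0$, where $l_{i+1}=l_i=0$, and for $i\ge0$ it is
\begin{equation}\label{eq:B}
\mathcal B_i(f):=2^{i(1-p)}\|E_{2i+2}f-E_{2i}f\|_p^p=\sum_{Q\in\mathcal D_{2i+2}}2^{i(1-p)}|Q|\,|a_Q-a_{\widehat Q}|^p ,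
\end{equation}
where $\widehat Q$ is the interval of $\mathcal D_{2i}$ containing $Q$. Let $\Lambda f$ be the family of all the numbers
\begin{align*}
|I|\,n_i^{-2/p}\,(a_J-a_{J'})&\qquad(i\in\mathbb Z,\ I\in\mathcal D_i,\ J,J'\in\mathcal D_{l_i},\ J,J'\subset I),\\
2^{i(1-p)/p}\,|Q|^{1/p}\,(a_Q-a_{\widehat Q})&\qquad(i\ge0,\ Q\in\mathcal D_{2i+2}).
\end{align*}
The index set is countably infinite; fix an enumeration. The map $\Lambda$ is linear in $f$, and $\|\Lambda f\|_{\ell_p}^p=\sum_{i\in\mathbb Z}\mathcal A_i(f)+\sum_{i\ge0}\mathcal B_i(f)$ by \eqref{eq:A} and \eqref{eq:B}.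

\begin{lemma}\label{lem:upper}
For every interval $K$,
\[
\|\Lambda\chi_K\|_{\ell_p}^p\le C_p|K|^p,\qquad C_p=\frac{2}{1-2^{-p}}+\frac{14}{1-2^{-(1-p)}} .
\]
\end{lemma}

\begin{proof}
Put $r=2^{-(1-p)}<1$.

\emph{The terms $\mathcal B_i$.} Let $P\in\mathcal D_{2i}$. If $\chi_K$ is constant on $P$, then $E_{2i+2}\chi_K=E_{2i}\chi_K$ on $P$. This leaves at most two boundary intervals $P$. H\"older's inequality gives $\int_Pg^p\le|P|^{1-p}(\int_Pg)^p$ for $g\ge0$, and both averaged functions have integral $|K\cap P|$ over $P$. Hence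
\[
\int_P|E_{2i+2}\chi_K-E_{2i}\chi_K|^p\le\int_P(E_{2i+2}\chi_K)^p+\int_P(E_{2i}\chi_K)^p\le2\cdot2^{-2i(1-p)}|K|^p .
\]
So $\mathcal B_i(\chi_K)\le4r^i|K|^p$ and $\sum_{i\ge0}\mathcal B_i(\chi_K)\le4|K|^p/(1-r)$.

\emph{The terms $\mathcal A_i$ with $2^{-i}\le|K|$.} If $\chi_K$ is constant on $I\in\mathcal D_i$, all $a_J$ with $J\subset I$ are equal. Each of the at most two boundary intervals contributes at most $|I|^p$ to \eqref{eq:A}, because $0\le a_J\le1$ and there are $n_i^2$ pairs. So $\mathcal A_i(\chi_K)\le2\cdot2^{-ip}$, and these terms add up to at most $2|K|^p/(1-2^{-p})$.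

\emph{The terms $\mathcal A_i$ with $2^{-i}>|K|$.} Let $\lambda=2^{-l_i}$, so $n_i\lambda=2^{-i}$. From $|a_J-a_{J'}|^p\le a_J^p+a_{J'}^p$ we get $\mathcal A_i(\chi_K)\le2\cdot2^{-ip}n_i^{-1}\sum_{J\in\mathcal D_{l_i}}a_J^p$. At most $|K|/\lambda$ of the intervals $J$ are contained in $K$, and for them $a_J=1$; at most two are boundary intervals, and for them $a_J\le|K|/\lambda$; for all others $a_J=0$. Therefore
\[
\mathcal A_i(\chi_K)\le2\cdot2^{-ip}n_i^{-1}\Big(\frac{|K|}{\lambda}+2\,\frac{|K|^p}{\lambda^p}\Big)=2|K|\,2^{i(1-p)}+4|K|^p\,r^{|i|}.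
\]
The sum of $2^{i(1-p)}$ over $2^i<1/|K|$ is at most $|K|^{p-1}/(1-r)$, and $\sum_{i\in\mathbb Z}r^{|i|}\le2/(1-r)$. These terms add up to at most $(2+8)|K|^p/(1-r)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:upper} and~\ref{lem:lift}(ii) there is an operator $T\colon\mathcal F_p(\mathbb R)\to\ell_p$ with $T\Phi=\Lambda$ and $\|T\|^p\le C_p$. Let $f\in\mathcal S_{\mathrm{dy}}$. Choose integers $N,L\ge0$ such that $f$ vanishes outside $[-2^N,2^N)$ and is constant on the intervals of $\mathcal D_L$, and put $f_i=E_{l_i}f\in\mathcal S$. Since $l_i\ge0$, the interval $[-2^N,2^N)$ is a union of intervals of $\mathcal D_{l_i}$, so every $f_i$ vanishes outside it. For $i\ge L$ we have $l_i\ge L$ and hence $f_i=f$. Lemma~\ref{lem:telescope} gives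
\[
\|\Phi f\|^p\le(1+2^{1-p})\sum_{i\in\mathbb Z}\mathcal A_i(f)+2^{1-p}\sum_{i\ge0}\mathcal B_i(f)\le3\|\Lambda f\|_{\ell_p}^p=3\|T\Phi f\|^p .
\]
By Lemma~\ref{lem:lift}(i) and continuity, $\|z\|^p\le3\|Tz\|^p$ for all $z\in\mathcal F_p(\mathbb R)$. So $T$ is an isomorphism onto its range, which is complete and therefore closed.
\end{proof}

\begin{remark}
The hypothesis $p<1$ enters only through $r<1$ in Lemma~\ref{lem:upper}; the constant $C_p$ tends to infinity as $p\to1$, and for $p=1$ the theorem is false by Proposition~\ref{prop:endpoint} and Lemma~\ref{lem:schur} below. By Lemma~\ref{lem:envelope}(i), the range of $T$ is a subspace of $\ell_p$ whose Banach envelope is isomorphic to $L_1(\mathbb R)$.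
\end{remark}

\section{Subsets, complementation and the classification}\label{sec:rest}

\subsection{Subsets of the line}

It suffices to embed $\mathcal F_p(M)$ in $\mathcal F_p(\mathbb R)$. The canonical map between these spaces is a contraction; to bound it from below we construct a left inverse by extending $\delta_M$ linearly across the gaps of $M$. In a $p$-Banach space this may increase the Lipschitz constant, but only by a bounded factor, since an interval $[x,y]$ splits into three pieces on each of which the constant is $1$.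

\begin{proof}[Proof of Theorem~\ref{thm:ext}(a)]
After a translation the base point is $0\in M$. Since $\mathcal F_p(M)$ is complete, $\delta_M$ extends to a $1$-Lipschitz map $\rho\colon\overline M\to\mathcal F_p(M)$. Call the connected components of $\mathbb R\setminus\overline M$ \emph{gaps}. On a bounded gap $(a,b)$ put $\rho(x)=\rho(a)+\frac{x-a}{b-a}(\rho(b)-\rho(a))$, and on an unbounded gap let $\rho$ be constant, equal to its value at the endpoint. If $x<y$ lie in the closure of one gap, then $\rho(y)-\rho(x)$ is $0$ or $\frac{y-x}{b-a}(\rho(b)-\rho(a))$, so $\|\rho(y)-\rho(x)\|\le y-x$. This covers the case $[x,y]\cap\overline M=\emptyset$. Otherwise let $u$ and $v$ be the minimum and the maximum of $[x,y]\cap\overline M$. Either $x=u$ or $x,u$ lie in the closure of one gap, and the same holds for $v,y$. By concavity of $s\mapsto s^p$,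
\[
\|\rho(y)-\rho(x)\|^p\le(u-x)^p+(v-u)^p+(y-v)^p\le3^{1-p}(y-x)^p .
\]
As $\rho(0)=0$, we obtain $T_\rho\colon\mathcal F_p(\mathbb R)\to\mathcal F_p(M)$ with $\|T_\rho\|\le3^{1/p-1}$. Let $\iota\colon\mathcal F_p(M)\to\mathcal F_p(\mathbb R)$ be the operator induced by $\delta_{\mathbb R}|_M$, so $\|\iota\|\le1$. Then $T_\rho\iota\,\delta_M=\delta_M$, and $T_\rho\iota=\mathrm{Id}$ by uniqueness. With $T$ as in Theorem~\ref{thm:main},
\[
\|z\|\le3^{1/p-1}\|\iota z\|\le3^{2/p-1}\|T\iota z\|,\qquad\|T\iota z\|\le C_p^{1/p}\|z\|,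
\]
so $T\iota$ has distortion at most $3^{2/p-1}C_p^{1/p}$.
\end{proof}

\subsection{No complemented embedding}\label{sec:compl}

\begin{lemma}\label{lem:schur}
$L_1(\mathbb R)$ does not embed isomorphically in $\ell_1$.
\end{lemma}

\begin{proof}
Recall the Schur property of $\ell_1$: weakly null sequences in $\ell_1$ are norm null. Let $r_n=\sum h_I$, summed over $I\in\mathcal D_n$ with $I\subset[0,1)$, be the Rademacher functions. They have norm one in $L_1(\mathbb R)$ and are weakly null: they are orthonormal in $L_2[0,1]$, so $\int gr_n\to0$ for $g\in L_\infty(\mathbb R)$ by Bessel's inequality. A bounded operator $R\colon L_1(\mathbb R)\to\ell_1$ maps $(r_n)$ to a weakly null, hence norm null, sequence, so it is not bounded below.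
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(b)]
Suppose that $V$ is an isomorphism of $\mathcal F_p(\mathbb R)$ onto the range of a bounded projection $Q$ on $\ell_p$, and put $P=V^{-1}Q$, so that $PV=\mathrm{Id}$. By Lemma~\ref{lem:envelope} there are bounded operators $R\colon L_1(\mathbb R)\to\ell_1$ with $Rj=\kappa V$ and $W\colon\ell_1\to L_1(\mathbb R)$ with $W\kappa=jP$. Then $WRj=W\kappa V=jPV=j$, and $j$ has dense range, so $WR=\mathrm{Id}$. Thus $\|f\|_1\le\|W\|\,\|Rf\|$ for all $f\in L_1(\mathbb R)$, contradicting Lemma~\ref{lem:schur}.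
\end{proof}

\subsection{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(d)]
The case $0<\alpha<1$ is Proposition~\ref{prop:haar}, since $\mathcal D$ is countably infinite. The case $\alpha=1$ is Theorem~\ref{thm:main} together with part (b).

Let $1<\alpha\le1/p$ and let $\varphi$ be a bounded functional on $\mathcal F_p(\mathbb R_\alpha)$. The function $\psi=\varphi\circ\delta$ satisfies $|\psi(x)-\psi(y)|\le\|\varphi\|\,|x-y|^\alpha$, so its derivative exists and vanishes everywhere, and $\psi\equiv\psi(0)=0$. By Lemma~\ref{lem:lift}(i), $\varphi=0$. Each coordinate of a bounded operator into $\ell_p$ is a bounded functional, so the operator is zero.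

It remains to embed $\mathcal F_p(\mathbb R_\alpha)$ in $L_p$. For $\alpha<1/p$ the operator $D$ from the proof of part (c) is an isomorphic embedding in $L_p(\mu)$, and for $\alpha=1/p$ Proposition~\ref{prop:endpoint} identifies the space with $L_p(\mathbb R)$. Both targets are isometric to $L_p[0,1]$. Indeed, multiplication by $|x-y|^{(\beta-2)/p}$ maps $L_p(\mu)$ isometrically onto $L_p(\mathbb R^2)$. If $\gamma\colon(0,1)\to\mathbb R$ is a $C^1$ diffeomorphism, then $g\mapsto|\gamma'|^{1/p}\,g\circ\gamma$ maps $L_p(\mathbb R)$ isometrically onto $L_p[0,1]$, and the same substitution in each variable maps $L_p(\mathbb R^2)$ onto $L_p([0,1]^2)$. Finally, interleaving binary digits is a measure-preserving bijection between $[0,1]^2$ and $[0,1]$ up to null sets.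
\end{proof}

In particular $L_p(\mu)$ is isometric to $\mathcal F_p(\mathbb R_{1/p})$, and $1/p>1$, so every bounded operator from $L_p(\mu)$ to $\ell_p$ is zero, as claimed at the start of Section~\ref{sec:main}.

\begin{thebibliography}{1}
\bibitem{structure}
\emph{Structure of the Lipschitz free $p$-spaces},
\texttt{https://academica-e.unavarra.es/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 2454/\allowbreak 41870/\allowbreak Albiac\_StructureLipschitz.pdf?\allowbreak sequence=1\&isAllowed=y}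
\end{thebibliography}
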